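\title{$W^{2,2}$ isometric immersions of $C^2$ metrics are $C^1$}

\begin{abstract}
Let $g$ be a $C^2$ Riemannian metric on a bounded planar domain $\Omega$. We prove that every isometric immersion $y:(\Omega,g)\to\mathbb R^3$ with square integrable second derivatives is of class $C^1$, whatever the sign of the Gaussian curvature of $g$. More generally, a local lower bound on the curvature makes the unit normal continuous, with a logarithmic modulus, and Dini continuity of $g$ then makes $Dy$ continuous. The normal is controlled by adding a rotated copy of the position to the central projection of the Gauss map: the sum has positive Jacobian, and a degree argument gives a maximum principle. The full gradient is controlled by geometric rigidity, with an error that is summable over dyadic scales.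
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be a bounded domain and let $g:\Omega\to\mathrm{Sym}_+^{2\times2}$ be a Riemannian metric on $\Omega$, that is, a field of symmetric positive definite matrices. A map $y:\Omega\to\mathbb R^3$ is an isometric immersion of $(\Omega,g)$ if $\partial_iy\cdot\partial_jy=g_{ij}$. We study the class
\[
\mathcal I_g^{2,2}=\Big\{y:\Omega\to\mathbb R^3\ ;\ (Dy)^TDy=g\ \text{a.e.},\ \int_\Omega|D^2y|^2\,dx<\infty\Big\},
\]
where derivatives are weak derivatives. Such a map lies in $W^{2,2}_{\mathrm{loc}}(\Omega;\mathbb R^3)$, and we call it $C^1$ if it agrees a.e.\ with a $C^1$ map. Hornung and Vel\v{c}i\'c proved that if $g$ is smooth with positive Gaussian curvature, then every $y\in\mathcal I_g^{2,2}$ is smooth. The conjecture posed in \cite{plates} is that for $g\in C^2$ every $y\in\mathcal I_g^{2,2}$ is $C^1$, with no assumption on the sign of the curvature. We prove it.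

\begin{theorem}\label{thm:main}
If $g\in C^2(\Omega)$ and $y\in\mathcal I_g^{2,2}$, then $y\in C^1(\Omega)$.
\end{theorem}

Without positive curvature, smoothness is lost already for $g=I$. Let $\varphi\in W^{1,2}(-1,1)$, let $c'=(\cos\varphi,\sin\varphi)$, and let $y(x)=(c(x_1),x_2)$ be the cylinder over the curve $c$. Then $(Dy)^TDy=I$ and $|D^2y|=|\varphi'(x_1)|$, so $y\in\mathcal I_I^{2,2}$ on the square $(-1,1)^2$. For $\varphi(s)=|s|^{3/4}$ the map $y$ is $C^1$ but not $C^2$.

The exponent two is the one at which continuity of $Dy$ is in doubt. If $D^2y\in L^p$ with $p>2$, then $Dy$ is continuous by Morrey's inequality, and no geometry is needed. If $p<2$, a cone with $g=I$ is a counterexample (Example~\ref{ex:cone}). For $p=2$ the energy is scale invariant: $y_\lambda(x)=\lambda^{-1}y(\lambda x)$ satisfies $\int_{B_1}|D^2y_\lambda|^2=\int_{B_\lambda}|D^2y|^2$. A bounded $W^{1,2}$ function in the plane need not be continuous, as $\sin\log\log\frac1{|x|}$ shows, so the constraint $(Dy)^TDy=g$ has to exclude such behavior for $Dy$.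

The constraint acts through the Gauss equation, which expresses the Jacobian of the Gauss map $n:\Omega\to S^2$ through $g$; for $g\in C^2$ this Jacobian is locally bounded. That alone would not suffice: with $t=\log\log\frac1{|x|}$, the map $w=(0,-\sin t,\cos t)$ is in $W^{1,2}$ near $0$, takes values in $S^2$, has $\partial_1w\times\partial_2w=0$, and is discontinuous. What distinguishes a Gauss map is that its derivative, read in the frame $\partial_1y,\partial_2y$, is a \emph{symmetric} matrix. The proof turns this symmetry into a maximum principle.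

We prove a stronger statement, which separates the roles of the curvature and of the regularity of $g$. Let $y\in W^{2,2}_{\mathrm{loc}}(\Omega;\mathbb R^3)$ and $g=(Dy)^TDy$ a.e. Assume
\begin{itemize}
\item[(H1)] for every compact $X\subset\Omega$ there is $\Lambda\ge1$ with $\Lambda^{-2}I\le g\le\Lambda^2I$ a.e.\ on $X$.
\end{itemize}
This holds whenever $g$ is continuous and positive definite. Write $\sqrt g=\sqrt{\det g}$ and define the unit normal, the second fundamental form and the curvature of $y$ by
\begin{equation}\label{eq:defs}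
n=\frac{\partial_1y\times\partial_2y}{\sqrt g},\qquad h_{ij}=\partial_{ij}y\cdot n,\qquad \kappa=\frac{\det h}{\det g}.
\end{equation}
The curvature hypothesis is one-sided:
\begin{itemize}
\item[(H2)] for every compact $X\subset\Omega$ there is $C_0\ge0$ with $\kappa\ge-C_0$ a.e.\ on $X$.
\end{itemize}
We call $g$ \emph{locally Dini continuous} if for every compact $X\subset\Omega$ the modulus $\omega(\rho)=\sup\{|g(x)-g(x')|:x,x'\in X,\ |x-x'|\le\rho\}$ satisfies $\int_0^1\omega(\rho)\,\frac{d\rho}\rho<\infty$.

\begin{theorem}\label{thm:general}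
Let $y\in W^{2,2}_{\mathrm{loc}}(\Omega;\mathbb R^3)$ and $g=(Dy)^TDy$ satisfy \textup{(H1)} and \textup{(H2)}.
\begin{itemize}
\item[(a)] The normal $n$ has a continuous representative, and for every compact $X\subset\Omega$ there are $C,\rho_0>0$ such that
\[
|n(x)-n(x')|\le C\Big(\log\frac1{|x-x'|}\Big)^{-1/2}\qquad\text{for }x,x'\in X,\ 0<|x-x'|<\rho_0 .
\]
\item[(b)] If moreover $g$ is locally Dini continuous, then $y\in C^1(\Omega)$.
\end{itemize}
\end{theorem}

Section~\ref{sec:graph} shows the idea behind (a) for the graph of a $C^2$ function. Section~\ref{sec:tools} collects the tools and reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:general}. Part (a) is proved in Sections~\ref{sec:max} and~\ref{sec:normal}, part (b) in Section~\ref{sec:gradient}. Section~\ref{sec:sharp} shows what fails when a hypothesis is dropped.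

\medskip
\noindent\emph{Notation.} $|\cdot|$ is the Euclidean norm of vectors and matrices, and $\|\cdot\|$ is the operator norm; recall $|AB|\le\|A\|\,|B|$ and $|AB|\le|A|\,\|B\|$. Repeated indices are summed. We put $J(q_1,q_2)=(q_2,-q_1)$. For scalar functions $a,b$ with weak first derivatives we write $da\wedge db$ for the function $\partial_1a\,\partial_2b-\partial_2a\,\partial_1b$; the expression is bilinear and antisymmetric in $(da,db)$, and $\det DF=dF^1\wedge dF^2$ for $F=(F^1,F^2)$.

\section{The gradient map of a graph}\label{sec:graph}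

For a graph $y(x)=(x,u(x))$, formulas \eqref{eq:defs} give
\[
n=\frac{(-\nabla u,1)}{\sqrt{1+|\nabla u|^2}},\qquad \kappa=\frac{\det D^2u}{(1+|\nabla u|^2)^2}=n_3^4\det D^2u .
\]
To control $n$ is to control $\nabla u$, and a lower bound on $\kappa$ is a lower bound on $\det D^2u$, the Jacobian of the map $\nabla u$. If this Jacobian never vanishes, then $\nabla u$ is an open map and $|\nabla u|$ has no interior maximum. If it changes sign, this fails: for $u=x_1-\frac13x_1^3-x_1x_2^2$ we have $\det D^2u=4(x_1^2-x_2^2)$ and $\nabla u=(1-|x|^2,-2x_1x_2)$, so on the circle $|x|=r<1$ we get $|\nabla u|^2\le(1-r^2)^2+r^4<1=|\nabla u(0)|^2$. The maximum principle survives, however, up to an error proportional to the radius.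

\begin{proposition}\label{prop:graph}
Let $u\in C^2(\overline{B_r(0)})$ satisfy $\det D^2u\ge-C_0$ in $B_r(0)$ and $|\nabla u|\le\varepsilon$ on $\partial B_r(0)$, and let $\delta>0$ satisfy $\delta^2>C_0$. Then $|\nabla u|\le\varepsilon+2\delta r$ in $B_r(0)$.
\end{proposition}

\begin{proof}
Let $F(x)=\nabla u(x)+\delta Jx$. Because $D^2u$ is symmetric, the term linear in $\delta$ cancels in
\[
\det DF=\det\begin{pmatrix}u_{11}&u_{12}+\delta\\u_{12}-\delta&u_{22}\end{pmatrix}=\det D^2u+\delta^2>0 .
\]
By the inverse function theorem $F$ maps a neighborhood of each interior point onto a neighborhood of its image, so $|F|$ attains its maximum on the boundary, where $|F|\le\varepsilon+\delta r$. Hence $|\nabla u|\le|F|+\delta r\le\varepsilon+2\delta r$.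
\end{proof}

Such a statement is what a $W^{1,2}$ map needs in order to be continuous: it has small oscillation on many small circles (Lemma~\ref{lem:circle}), and the maximum principle carries the bound inside. Three things stand between Proposition~\ref{prop:graph} and the immersions of Theorem~\ref{thm:general}.

\emph{The immersion is not known to be a graph.} We therefore write $F$ without $u$. For $\nu\in\mathbb R^3$ with $\nu_3>0$ let
\begin{equation}\label{eq:p}
p(\nu)=-\frac{(\nu_1,\nu_2)}{\nu_3},
\end{equation}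
the central projection: the line through $0$ and $\nu$ meets the plane $\{z_3=-1\}$ at $(p(\nu),-1)$. For a graph $p(n)=\nabla u$. If a surface $y$ is a reparametrized graph, $y=(\psi,u\circ\psi)$ with $n_3>0$, then $p(n)+\delta J\psi=(\nabla u+\delta J)\circ\psi$, whose Jacobian is $(\kappa n_3^{-4}+\delta^2)\det D\psi$ with $\det D\psi=\sqrt g\,n_3$. The map $p(n)+\delta J\psi$ makes sense for any immersion wherever $n_3>0$, and we shall verify the formula for its Jacobian directly.

\emph{The map is only in $W^{1,2}$.} There is no inverse function theorem. Instead we count the preimages $N(z)$ of a point $z$. An integration by parts shows that $N$ is a.e.\ constant on a region of the target that the boundary values avoid. Since the Jacobian is positive, preimages cannot cancel, and $N=0$ means that the region is missed.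

\emph{The normal may leave the hemisphere.} We know $n$ only on the boundary circle, and $p$ blows up at the equator. After a cutoff, $N$ is constant only on a bounded annulus, and the constant is not automatically zero (Remark~\ref{rem:sphere}). But it is an integer, and its integral is at most the total Jacobian, which is small on small discs. An annulus of larger area forces it to vanish.

\section{Sobolev maps and the structure equations}\label{sec:tools}

We use the following textbook facts for a disc $B_r\subset\mathbb R^2$. The space $C^\infty(\overline{B_r})$ is dense in $W^{1,2}(B_r)$. The trace is a bounded linear map $W^{1,2}(B_r)\to L^2(\partial B_r)$, it is the restriction for functions continuous on $\overline{B_r}$, and its kernel $W_0^{1,2}(B_r)$ is the closure of $C_c^\infty(B_r)$. If $w\in W^{1,2}(B_r;\mathbb R^m)\cap L^\infty$ and $\Phi\in C^1(\mathbb R^m)$, then $\Phi(w)\in W^{1,2}(B_r)$ and the chain rule holds a.e.; in particular the product rule holds in $W^{1,2}\cap L^\infty$. The gradient of a $W^{1,2}$ function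 vanishes a.e.\ on each level set. An $L^1_{\mathrm{loc}}$ function with zero distributional gradient on a connected open set is a.e.\ constant.

\begin{lemma}[Traces of compositions]\label{lem:trace}
Let $w\in W^{1,2}(B_r;\mathbb R^m)\cap L^\infty$ and let $\Phi:\mathbb R^m\to\mathbb R$ be Lipschitz on bounded sets. Then $\Phi(w)\in W^{1,2}(B_r)$ and $\operatorname{tr}\Phi(w)=\Phi(\operatorname{tr}w)$.
\end{lemma}

\begin{proof}
Let first $\Phi$ be globally Lipschitz, and take $w_k\in C^\infty(\overline{B_r})$ with $w_k\to w$ in $W^{1,2}$. The Lipschitz functions $\Phi(w_k)$ are bounded in $W^{1,2}$ and converge to $\Phi(w)$ in $L^2$. Hence $\Phi(w)\in W^{1,2}$, the convergence is weak in $W^{1,2}$, and the traces $\Phi(w_k|_{\partial B_r})$ converge weakly in $L^2(\partial B_r)$ to $\operatorname{tr}\Phi(w)$. They also converge in $L^2(\partial B_r)$ to $\Phi(\operatorname{tr}w)$. In general, let $m_0=\|w\|_{L^\infty}$. The first case with $\Phi(z)=(|z|-m_0)_+$ gives $|\operatorname{tr}w|\le m_0$ a.e., so we may replace $\Phi$ by its composition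 with the nearest point projection onto $\{|z|\le m_0\}$, which is globally Lipschitz.
\end{proof}

\begin{lemma}[Area formula]\label{lem:area}
Let $F\in W^{1,2}(B_r;\mathbb R^2)$, with a fixed representative. There is a null set $Z\subset B_r$ such that for all measurable $E\subset B_r$ and Borel $\rho\ge0$,
\[
\int_E\rho(F)\,|\det DF|\,dx=\int_{\mathbb R^2}\rho(z)\,\#\{x\in E\setminus Z:F(x)=z\}\,dz .
\]
\end{lemma}

\begin{proof}
For Lipschitz $F$ this is the classical area formula, with $Z=\emptyset$. By Lusin-type approximation of Sobolev maps there are Lipschitz maps $F_k$ with $|\{F\ne F_k\}|<1/k$. Let $G_k=\{F=F_k\}$; on this level set of $F-F_k$ we have $DF=DF_k$ a.e. The sets $E_k=G_k\setminus\bigcup_{j<k}G_j$ are disjoint and $Z=B_r\setminus\bigcup_kE_k$ is null. Apply the formula to $F_k$ on $E\cap E_k$ and sum over $k$.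
\end{proof}

Now let $y\in W^{2,2}_{\mathrm{loc}}$ and $g=(Dy)^TDy$ satisfy (H1). On a compact set with constant $\Lambda$ we have $\|Dy\|\le\Lambda$ and $\Lambda^{-2}\le\sqrt g\le\Lambda^2$ a.e. So $Dy$ and $g$ lie in $W^{1,2}_{\mathrm{loc}}\cap L^\infty_{\mathrm{loc}}$, and $y$, which we take continuous, is $\Lambda$-Lipschitz on every disc in that set. The field $\partial_1y\times\partial_2y\in W^{1,2}_{\mathrm{loc}}\cap L^\infty_{\mathrm{loc}}$ has length $\sqrt g\ge\Lambda^{-2}$, and $z\mapsto z/|z|$ extends smoothly from $\{|z|\ge\Lambda^{-2}\}$ to $\mathbb R^3$. Thus $n\in W^{1,2}_{\mathrm{loc}}$ with $|n|=1$, and $h\in L^2_{\mathrm{loc}}$. The classical structure equations persist.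

\begin{lemma}\label{lem:structure}
Assume \textup{(H1)}, and let $(g^{kl})=g^{-1}$.
\begin{itemize}
\item[(a)] Almost everywhere, $h_{12}=h_{21}$, $\ \partial_in\cdot\partial_jy=-h_{ij}$, $\ \partial_1n\times\partial_2n=\kappa\sqrt g\,n$, and $2|\kappa|\sqrt g\le|Dn|^2$.
\item[(b)] With $\Gamma_{ij}^k=\frac12g^{kl}(\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij})$, in the sense of distributions,
\begin{equation}\label{eq:gauss}
\det h=\partial_{12}g_{12}-\tfrac12\partial_{11}g_{22}-\tfrac12\partial_{22}g_{11}-g_{kl}\big(\Gamma_{11}^k\Gamma_{22}^l-\Gamma_{12}^k\Gamma_{12}^l\big).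
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
(a) Symmetry follows from $\partial_{12}y=\partial_{21}y$. Differentiating $n\cdot\partial_jy=0$ and $|n|^2=1$ gives $\partial_in\cdot\partial_jy=-h_{ij}$ and $\partial_in\cdot n=0$. So $\partial_in=c_i^l\partial_ly$ with $c_i^lg_{lj}=-h_{ij}$, that is $c=-hg^{-1}$, and
\[
\partial_1n\times\partial_2n=\det c\;\,\partial_1y\times\partial_2y=\kappa\sqrt g\,n .
\]
Taking lengths, $|\kappa|\sqrt g\le|\partial_1n|\,|\partial_2n|\le\frac12|Dn|^2$.

(b) The classical derivation uses third derivatives of $y$, which cancel; we therefore argue by approximation. For smooth $y$ and $g=(Dy)^TDy$,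
\[
\partial_{11}y\cdot\partial_{22}y-|\partial_{12}y|^2=\partial_1(\partial_1y\cdot\partial_{22}y)-\partial_2(\partial_1y\cdot\partial_{12}y),
\]
since both terms on the right contain $\partial_1y\cdot\partial_{122}y$. Inserting $\partial_1y\cdot\partial_{22}y=\partial_2g_{12}-\frac12\partial_1g_{22}$ and $\partial_1y\cdot\partial_{12}y=\frac12\partial_2g_{11}$ we get
\begin{equation}\label{eq:pregauss}
\partial_{11}y\cdot\partial_{22}y-|\partial_{12}y|^2=\partial_{12}g_{12}-\tfrac12\partial_{11}g_{22}-\tfrac12\partial_{22}g_{11}.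
\end{equation}
For our $y$ take mollifications $y_k\to y$ in $W^{2,2}(\Omega')$, where $\Omega'\Subset\Omega$. The left side of \eqref{eq:pregauss} for $y_k$ converges in $L^1(\Omega')$. Also $(Dy_k)^TDy_k\to g$ in $L^1(\Omega')$, so the right side, which is linear in the metric, converges in distributions. Thus \eqref{eq:pregauss} holds for $y$. By the product rule $\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij}=2\,\partial_{ij}y\cdot\partial_ly$ a.e., hence
\[
\partial_{ij}y=\Gamma_{ij}^k\partial_ky+h_{ij}n ,
\]
and the left side of \eqref{eq:pregauss} equals $\det h+g_{kl}(\Gamma_{11}^k\Gamma_{22}^l-\Gamma_{12}^k\Gamma_{12}^l)$.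
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:general}]
Let $g\in C^2$. Then (H1) holds. The right side of \eqref{eq:gauss} is a continuous function, and the $L^1_{\mathrm{loc}}$ function $\det h$ equals it as a distribution, hence a.e. So $\kappa$ agrees a.e.\ with a continuous function (the Gaussian curvature of $g$) and is locally bounded, which gives (H2); this is the only use of the second derivatives of $g$. For compact $X\subset\Omega$ the modulus $\omega$ is bounded, and $\omega(\rho)\le C\rho$ for $\rho<\frac12\operatorname{dist}(X,\partial\Omega)$, because two points of $X$ at such a distance are joined by a segment in a fixed compact subset of $\Omega$. So $g$ is locally Dini continuous, and Theorem~\ref{thm:general}(b) applies.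
\end{proof}

\section{A maximum principle for the normal}\label{sec:max}

From now on $y$ satisfies (H1) and (H2). The following statement replaces Proposition~\ref{prop:graph}. It needs no continuity of $g$.

\begin{proposition}\label{prop:max}
Let $B=B_r(x_0)$ with $\overline B\subset\Omega$, let $\Lambda\ge1$ and $C_0\ge0$ be such that $\Lambda^{-2}I\le g\le\Lambda^2I$ and $\kappa\ge-C_0$ a.e.\ on $B$, and let $\delta=(3C_0+1)^{1/2}$. Let $e\in S^2$ and $\varepsilon\ge0$, and suppose that the trace of $n$ satisfies $|n-e|\le\varepsilon$ a.e.\ on $\partial B$. Set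
\[
R_1=2\varepsilon+\delta\Lambda r,\qquad a=\int_B(2|\kappa|+\delta^2+1)\sqrt g\,dx,\qquad R_2=\big(R_1^2+a/\pi\big)^{1/2},
\]
and assume $\delta\Lambda r\le\frac14$ and $R_2\le\frac12$. Then $|n-e|\le2\varepsilon+2\delta\Lambda r$ a.e.\ in $B$.
\end{proposition}

Here $R_1$ bounds the boundary values of the perturbed map, $a$ exceeds its total Jacobian, and $R_2$ is chosen so that the annulus
\[
A=\{z\in\mathbb R^2:R_1<|z|<R_2\}
\]
has area exactly $a>0$.

\begin{proof}
\emph{The map.} Choose a positively oriented orthonormal basis $e_1,e_2,e_3=e$ and write $n_i=n\cdot e_i$, $y^i=(y-y(x_0))\cdot e_i$, $\psi=(y^1,y^2)$. Then $|\psi|\le\Lambda r$, so $\delta|\psi|\le\frac14$ on $\overline B$. Fix a representative of $n$ with $|n|=1$ everywhere. With $p$ as in \eqref{eq:p} in this basis, $\nu_3=(1+|p(\nu)|^2)^{-1/2}$ for $\nu\in S^2$ with $\nu_3>0$. Where $n_3>0$ set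
\[
F=p(n)+\delta J\psi=(p_1+\delta y^2,\ p_2-\delta y^1).
\]
Let $U=\{x\in B:n_3>\frac45\}$. Outside $U$ the map $F$ is undefined or lies beyond the annulus:
\begin{equation}\label{eq:outside}
0<n_3\le\tfrac45\ \Longrightarrow\ |p(n)|\ge\tfrac34\ \Longrightarrow\ |F|\ge\tfrac34-\tfrac14=\tfrac12\ge R_2 .
\end{equation}
This is what makes a cutoff harmless. Fix $\chi\in C^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[\frac45,\infty)$ and $\chi=0$ on $(-\infty,\frac12]$; any product containing $\chi(\nu_3)$ is read as $0$ for $\nu_3\le\frac12$. Then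
\[
\tilde F=\chi(n_3)p(n)+\delta J\psi
\]
is a smooth function of $(n,\psi)\in\mathbb R^5$, so $\tilde F\in W^{1,2}(B;\mathbb R^2)$. On $U$ we have $\tilde F=F$, and since $\chi'(n_3)=0$ there, the chain rule computes $D\tilde F$ a.e.\ on $U$ by differentiating the formula for $F$.

On $\partial B$ we write $n$ for the trace; $|n|=1$ a.e.\ by Lemma~\ref{lem:trace}. From $2\varepsilon\le R_1\le\frac12$ we get $n_3=1-\frac12|n-e|^2\ge\frac{31}{32}$, and $|(n_1,n_2)|\le|n-e|\le\varepsilon$ gives $|p(n)|\le2\varepsilon$. Hence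
\begin{equation}\label{eq:boundary}
n_3\ge\tfrac{31}{32}>\tfrac45\quad\text{and}\quad|F|\le R_1\qquad\text{a.e.\ on }\partial B .
\end{equation}

\emph{Step 1: the Jacobian is positive.} We claim that a.e.\ on $U$
\begin{equation}\label{eq:jac}
\det D\tilde F=\sqrt g\,\big(\kappa n_3^{-3}+\delta^2n_3\big),\qquad 0<\det D\tilde F\le(2|\kappa|+\delta^2)\sqrt g .
\end{equation}
Expanding,
\[
dF^1\wedge dF^2=dp_1\wedge dp_2-\delta\,(dp_1\wedge dy^1+dp_2\wedge dy^2)+\delta^2\,dy^1\wedge dy^2 .
\]
The last term is $dy^1\wedge dy^2=(\partial_1y\times\partial_2y)\cdot e_3=\sqrt g\,n_3$. For the first, $dp_i=-n_3^{-1}dn_i+n_in_3^{-2}dn_3$ and Lemma~\ref{lem:structure}(a) give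
\begin{align*}
dp_1\wedge dp_2&=n_3^{-3}\big(n_3\,dn_1\wedge dn_2+n_2\,dn_3\wedge dn_1+n_1\,dn_2\wedge dn_3\big)\\
&=n_3^{-3}\,n\cdot(\partial_1n\times\partial_2n)=\kappa\,n_3^{-3}\sqrt g .
\end{align*}
For the middle term, $n\cdot\partial_jy=0$ reads $n_1dy^1+n_2dy^2=-n_3dy^3$, so
\[
\sum_{i=1}^2dp_i\wedge dy^i=-\frac1{n_3}\sum_{i=1}^2dn_i\wedge dy^i+\frac1{n_3^2}\,dn_3\wedge(-n_3\,dy^3)=-\frac1{n_3}\sum_{i=1}^3dn_i\wedge dy^i ,
\]
and the last sum is $\partial_1n\cdot\partial_2y-\partial_2n\cdot\partial_1y=-h_{12}+h_{21}=0$. This is where the symmetry of $h$ enters. On $U$ we have $n_3^{-3}<(5/4)^3<2$ and $n_3^{-4}<(5/4)^4<3$. The first bound gives the upper estimate. The second, with $\kappa\ge-C_0$, gives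
\[
\det D\tilde F=\sqrt g\,n_3\big(\kappa n_3^{-4}+\delta^2\big)\ge\sqrt g\,n_3(\delta^2-3C_0)=\sqrt g\,n_3>0 ,
\]
which is the only use of (H2) in the paper.

\emph{Step 2: a vanishing integral.} To show that the number of preimages is constant on $A$ we test it against derivatives of functions supported in $A$, pulled back by $F$. We claim that
\begin{equation}\label{eq:null}
\int_U(\partial_1\lambda_2-\partial_2\lambda_1)(\tilde F)\,\det D\tilde F\,dx=0\qquad\text{for all }\lambda=(\lambda_1,\lambda_2)\in C_c^\infty(A;\mathbb R^2).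
\end{equation}
Let $\Phi_i(\nu,q)=\chi(\nu_3)\,\lambda_i(p(\nu)+\delta Jq)$, a smooth function on $\mathbb R^5$, and let $l_i=\Phi_i(n,\psi)\in W^{1,2}(B)$. Where $n_3\le\frac12$, the gradient of $\Phi_i$ vanishes at $(n,\psi)$ because $\chi$ and $\chi'$ vanish. Where $\frac12<n_3\le\frac45$, it vanishes because $\lambda_i(F)=0$ and $D\lambda_i(F)=0$ by \eqref{eq:outside}. On $U$ we have $\chi=1$ and $\chi'=0$. Hence
\[
dl_i=\mathbf 1_U\,\partial_j\lambda_i(\tilde F)\,d\tilde F^j\qquad\text{a.e.\ in }B .
\]
By Lemma~\ref{lem:trace} and \eqref{eq:boundary} the trace of $l_i$ vanishes, since $\lambda=0$ on $\{|z|\le R_1\}$; so $l_i\in W_0^{1,2}(B)$. For $l\in C_c^\infty(B)$ and $f\in W^{1,2}(B)$,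
\[
\int_Bdl\wedge df\,dx=\int_B(\partial_1l\,\partial_2f-\partial_2l\,\partial_1f)\,dx=-\int_B(\partial_{21}l-\partial_{12}l)\,f\,dx=0 ,
\]
and the left side is continuous in $l$ for the $W^{1,2}$ norm, so the identity extends to $l\in W_0^{1,2}(B)$. Therefore $\int_B(dl_1\wedge d\tilde F^1+dl_2\wedge d\tilde F^2)\,dx=0$. The integrand is $\mathbf 1_U\big(\partial_2\lambda_1(\tilde F)\,d\tilde F^2\wedge d\tilde F^1+\partial_1\lambda_2(\tilde F)\,d\tilde F^1\wedge d\tilde F^2\big)$, which proves \eqref{eq:null}.

\emph{Step 3: the annulus is missed.} Let $U'=U\cap\tilde F^{-1}(A)$; we show $|U'|=0$. Let $Z$ be the null set of Lemma~\ref{lem:area} for $\tilde F$ and $N(z)=\#\{x\in U'\setminus Z:\tilde F(x)=z\}$. Since $\det D\tilde F>0$ a.e.\ on $U'$, the absolute value in the area formula drops: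
\begin{equation}\label{eq:count}
\int_{U'}\rho(\tilde F)\det D\tilde F\,dx=\int_A\rho(z)N(z)\,dz
\end{equation}
for Borel $\rho\ge0$. With $\rho=1$ and \eqref{eq:jac} we see that $N\in L^1(A)$, so \eqref{eq:count} holds for all bounded Borel $\rho$. In \eqref{eq:null} we may replace $U$ by $U'$, because $\lambda$ is supported in $A$. Taking $\lambda=(0,\phi)$ and $\lambda=(\phi,0)$ with $\phi\in C_c^\infty(A)$, we obtain $\int_AN\,\partial_1\phi\,dz=\int_AN\,\partial_2\phi\,dz=0$. As $A$ is connected, $N$ equals a constant $N_0$ a.e. Since $N$ takes values in $\{0,1,2,\dots\}\cup\{\infty\}$ and is integrable, $N_0$ is a nonnegative integer. By \eqref{eq:count} and \eqref{eq:jac},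
\[
N_0|A|=\int_{U'}\det D\tilde F\,dx\le\int_B(2|\kappa|+\delta^2)\sqrt g\,dx<a=|A| ,
\]
so $N_0=0$. Then $\int_{U'}\det D\tilde F\,dx=0$, and the integrand is positive a.e., so $|U'|=0$.

\emph{Step 4: the annulus cannot be jumped.} Almost every point now has either $n_3>\frac45$ and $|F|\le R_1$, as on the boundary, or lies beyond the annulus. A continuous map on a disc could not do both; for a Sobolev map we encode the alternative in one scalar function. Let $\sigma(t)=\min\{\max\{t,R_1\},R_2\}$ and
\[
s=\Theta(n,\psi),\qquad \Theta(\nu,q)=R_2+\chi(\nu_3)\big(\sigma(|p(\nu)+\delta Jq|)-R_2\big).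
\]
The function $\Theta$ is Lipschitz near each point with $\nu_3>0$ and constant on $\{\nu_3<\frac12\}$, hence Lipschitz on bounded sets, and $s\in W^{1,2}(B)$ by Lemma~\ref{lem:trace}. Outside $U$ we have $s=R_2$ by \eqref{eq:outside}, and on $U$ we have $s=\sigma(|F|)$. By Step 3, $s\in\{R_1,R_2\}$ a.e. As $Ds=0$ a.e.\ on each of the two level sets, $s$ is a.e.\ constant. Its trace is $R_1$ by \eqref{eq:boundary} and Lemma~\ref{lem:trace}, so $s=R_1$ a.e. Since $R_1<R_2$, almost every point of $B$ lies in $U$ and has $|F|\le R_1$, whence $|p(n)|\le R_1+\delta\Lambda r=2\varepsilon+2\delta\Lambda r$. Finally $(1+\tau)^{-1/2}\ge1-\tau/2$ for $\tau\ge0$ by convexity, so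
\[
|n-e|^2=2(1-n_3)=2\big(1-(1+|p(n)|^2)^{-1/2}\big)\le|p(n)|^2 .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:sphere}
The assumption $R_2\le\frac12$, a bound on the total curvature, cannot be dropped. Let $Y$ be a smooth parametrization of the unit sphere minus a small open cap by the closed unit disc, and let $y(x)=rY(x/r)$ on $B_r(0)$. Then $\kappa=r^{-2}>0$, so $C_0=0$ and $\delta=1$; the constant $\Lambda$ does not depend on $r$, so $\delta\Lambda r$ is as small as we like; and $n=\pm Y(x/r)$ is close to a fixed $e$ on the boundary. Yet $n$ takes the value $-e$ inside. Here $\int\kappa\sqrt g\,dx$ is the area of the unit sphere minus the cap.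
\end{remark}

\section{Continuity of the normal}\label{sec:normal}

Proposition~\ref{prop:max} needs circles on which $n$ oscillates little. They exist because the energy is finite while $\int_0\frac{dr}r$ diverges; this is where the exponent two is decisive.

\begin{lemma}[Good circles]\label{lem:circle}
Let $w\in W^{1,2}(B_\tau;\mathbb R^m)$ and $0<\rho<\tau$, all discs being centered at one point. There is $r\in(\rho,\tau)$ such that the trace of $w|_{B_r}$ on $\partial B_r$ has a continuous representative with
\[
\operatorname*{osc}_{\partial B_r}w\le\Big(\frac{2\pi}{\log(\tau/\rho)}\int_{B_\tau\setminus B_\rho}|Dw|^2\,dx\Big)^{1/2}.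
\]
\end{lemma}

\begin{proof}
Take $w_k\in C^\infty(\overline{B_\tau})$ with $\sum_k\|w_k-w\|_{W^{1,2}}^2<\infty$. By Fubini's theorem in polar coordinates, for a.e.\ $r$ we have $Dw\in L^2(\partial B_r)$ and $Dw_k\to Dw$ in $L^2(\partial B_r)$. Fix such an $r$. The restrictions $w_k|_{\partial B_r}$ converge in $L^2(\partial B_r)$ to the trace, and a smooth map $v$ satisfies $\operatorname{osc}_{\partial B_r}v\le\int_{\partial B_r}|Dv|$. Applied to $v=w_k-w_l$, this shows that the convergence is uniform; applied to $v=w_k$, it gives in the limit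
\[
\operatorname*{osc}_{\partial B_r}w\le\int_{\partial B_r}|Dw|\le(2\pi\,\beta(r))^{1/2},\qquad \beta(r)=r\int_{\partial B_r}|Dw|^2 .
\]
Now $\int_\rho^\tau\beta(r)\frac{dr}r=\int_{B_\tau\setminus B_\rho}|Dw|^2dx$ and $\int_\rho^\tau\frac{dr}r=\log(\tau/\rho)$. The set of $r$ where $\beta$ does not exceed its average for the measure $dr/r$ has positive measure, so it contains an $r$ as above.
\end{proof}

For the rest of the proof fix a compact set $X\subset\Omega$. Let $d=\min\{1,\frac14\operatorname{dist}(X,\partial\Omega)\}$ and let $X^+=\{x:\operatorname{dist}(x,X)\le2d\}$, a compact subset of $\Omega$. Let $\Lambda,C_0$ be the constants of (H1), (H2) on $X^+$ and $\delta=(3C_0+1)^{1/2}$. Since $|Dn|^2\in L^1(X^+)$, absolute continuity of the integral gives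
\begin{equation}\label{eq:energy}
\mathcal E(\tau):=\sup_{x_0\in X}\int_{B_\tau(x_0)}|Dn|^2\,dx\longrightarrow0\qquad(\tau\to0).
\end{equation}

\begin{proposition}\label{prop:osc}
There is $\tau_0\in(0,2d]$ such that for all $x_0\in X$ and $0<2\rho\le\tau\le\tau_0$, almost all pairs $x,x'\in B_\rho(x_0)$ satisfy
\begin{equation}\label{eq:osc}
|n(x)-n(x')|\le4\Big(\frac{2\pi}{\log(\tau/\rho)}\int_{B_\tau(x_0)\setminus B_\rho(x_0)}|Dn|^2\,dx\Big)^{1/2}+4\delta\Lambda\tau .
\end{equation}
\end{proposition}

\begin{proof}
Let $\varepsilon$ be the square root in \eqref{eq:osc} and $r\in(\rho,\tau)$ the radius from Lemma~\ref{lem:circle}. The trace of $n$ on $\partial B_r(x_0)$ is continuous and of unit length a.e.\ (Lemma~\ref{lem:trace}), hence everywhere. Let $e\in S^2$ be one of its values, so that $|n-e|\le\varepsilon$ on $\partial B_r(x_0)$. We have $\varepsilon^2\le2\pi\mathcal E(\tau_0)/\log2$, and Lemma~\ref{lem:structure}(a) bounds the number $a$ of Proposition~\ref{prop:max} by $\mathcal E(\tau_0)+(\delta^2+1)\Lambda^2\pi\tau_0^2$.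 By \eqref{eq:energy} we can choose $\tau_0$, independent of $x_0,\rho,\tau$, such that $\delta\Lambda r\le\frac14$ and $R_2\le\frac12$. Then $|n-e|\le2\varepsilon+2\delta\Lambda\tau$ a.e.\ in $B_r(x_0)\supset B_\rho(x_0)$.
\end{proof}

The choice $\tau=2\rho$ loses nothing across dyadic scales and will be needed again. For $x_0\in X$ and $2\rho\le\tau_0$ let $\theta_\rho(x_0)$ be the right side of \eqref{eq:osc} with $\tau=2\rho$. Then
\begin{equation}\label{eq:theta}
\theta_\rho(x_0)^2\le C\Big(\int_{B_{2\rho}(x_0)\setminus B_\rho(x_0)}|Dn|^2\,dx+\rho^2\Big)\le C\big(\mathcal E(2\rho)+\rho^2\big),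
\end{equation}
with $C$ depending only on $\delta\Lambda$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $\bar n_\rho(x)$ be the average of $n$ over $B_\rho(x)$, a continuous function of $x\in X$. For $\rho'<\rho\le\tau_0/2$, Proposition~\ref{prop:osc} gives $|\bar n_\rho(x)-\bar n_{\rho'}(x)|\le\theta_\rho(x)$, which tends to $0$ uniformly on $X$ by \eqref{eq:theta} and \eqref{eq:energy}. So $\lim_{\rho\to0}\bar n_\rho$ exists and is continuous on $X$. As $X$ is arbitrary, the limit is continuous on $\Omega$, and it equals $n$ a.e.\ by the Lebesgue differentiation theorem. For this representative, used from now on, \eqref{eq:osc} holds for all $x,x'\in B_\rho(x_0)$.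

For the modulus we use a long annulus. Let $x,x'\in X$ be distinct, $\rho=2|x-x'|\le\min\{\frac14,\tau_0^2\}$ and $\tau=\sqrt\rho$, so that $2\rho\le\tau\le\tau_0$ and $\log(\tau/\rho)=\frac12\log\frac1\rho$. With $E=\int_{X^+}|Dn|^2dx$, estimate \eqref{eq:osc} at the center $x$ gives
\[
|n(x)-n(x')|\le4\Big(\frac{4\pi E}{\log(1/\rho)}\Big)^{1/2}+4\delta\Lambda\sqrt\rho\le C\Big(\log\frac1\rho\Big)^{-1/2},
\]
because $\rho\log\frac1\rho\le1$. Finally $\log\frac1\rho=\log\frac1{|x-x'|}-\log2\ge\frac12\log\frac1{|x-x'|}$, as $|x-x'|\le\frac14$.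
\end{proof}

\section{Continuity of the gradient}\label{sec:gradient}

At a point, $Dy\,g^{-1/2}$ is a linear isometry from $\mathbb R^2$ onto $n^\perp$ whose orientation is fixed by $n$. So $g$ and $n$ determine $Dy$ up to one angle, a rotation in the tangent plane, and it remains to show that this angle does not spin as we zoom in. In the simplest case $g=I$, $n\equiv e_3$, we have $y=(\psi,\mathrm{const})$ with
\[
D\psi=\begin{pmatrix}a&-b\\b&a\end{pmatrix},\qquad a^2+b^2=1 .
\]
Both rows are gradients, so $\partial_2a=-\partial_1b$ and $\partial_2b=\partial_1a$: the function $a+ib$ is holomorphic of modulus one, hence constant. The quantitative form of this fact is the rigidity theorem of Friesecke, James and M\"uller.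

\begin{theorem}[{\cite[Theorem 3.1]{FJM}}]\label{thm:FJM}
There is a constant $C$ such that for every disc $B\subset\mathbb R^2$ and every $f\in W^{1,2}(B;\mathbb R^2)$ there is $Q\in SO(2)$ with
\[
\|Df-Q\|_{L^2(B)}\le C\,\|\operatorname{dist}(Df,SO(2))\|_{L^2(B)} .
\]
\end{theorem}

The constant is the same for all discs because both sides scale alike under $f\mapsto R^{-1}f(x_0+R\,\cdot)$. We apply the theorem at each dyadic scale around $x_0$ to the projection of $y$ onto the tangent plane at $x_0$, in coordinates in which $g(x_0)=I$. This bounds the change of angle from one scale to the next, and the changes must be summed. If the error were proportional to the tilt $\theta_\rho$ of the normal, the sum could diverge, since \eqref{eq:theta} gives only square summability. But projecting onto a plane tilted by $\theta$ distorts lengths only to order $\theta^2$.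

Let $g$ be locally Dini continuous, keep $X,X^+,\Lambda,\tau_0$ from Section~\ref{sec:normal}, and let $\omega$ be the modulus of $g$ on $X^+$. For $x_0\in X$ put $S=g(x_0)^{1/2}$ and $N=n(x_0)$. Since $g$ is continuous and $x_0$ is interior to $X^+$, the bounds of (H1) hold at $x_0$, so $\|S\|,\|S^{-1}\|\le\Lambda$. Discs in the normalized coordinates are the ellipses
\[
E_R(x_0)=x_0+S^{-1}B_R(0)\subset B_{\Lambda R}(x_0),\qquad |E_R(x_0)|=\frac{\pi R^2}{\det S}\ge\Lambda^{-4}|B_{\Lambda R}|,
\]
and we study the averages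
\[
A_R(x_0)=\frac1{|E_R(x_0)|}\int_{E_R(x_0)}Dy\,dx\in\mathbb R^{3\times2}.
\]
By \eqref{eq:theta} and \eqref{eq:energy} there is $R_*>0$ with $2\Lambda R_*\le\min\{\tau_0,1\}$ and $\theta_{\Lambda R}(x_0)\le1$ for all $R\le R_*$ and $x_0\in X$. For each $x_0$ fix a positively oriented orthonormal basis $e_1,e_2,N$, independent of $R$, and let $T=(e_1\ e_2)\in\mathbb R^{3\times2}$. Every $W\in\mathbb R^{3\times2}$ satisfies $|W|^2=|T^TW|^2+|N^TW|^2$. Constants $C$ do not depend on $x_0\in X$ or on $R$.

\begin{lemma}[One scale]\label{lem:scale}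
For $x_0\in X$ and $R\le R_*$ let $\eta_R(x_0)=\omega(\Lambda R)+\theta_{\Lambda R}(x_0)^2$. Then
\[
|N^TA_R(x_0)|\le\Lambda\,\theta_{\Lambda R}(x_0),\qquad\big|T^T\big(A_R(x_0)-A_{R/2}(x_0)\big)\big|\le C\,\eta_R(x_0).
\]
\end{lemma}

\begin{proof}
Write $E_R,A_R,\theta,\eta$ for short. By \eqref{eq:osc}, $|n-N|\le\theta\le1$ on $E_R$. Let $v=(Dy)^TN$. Since $(Dy)^Tn=0$, we have $v=(Dy)^T(N-n)$ and $|v|\le\Lambda\theta$ a.e.\ on $E_R$; averaging gives the first estimate.

Let $\psi=T^Ty$ and $M=D\psi\,S^{-1}$. From $TT^T+N\otimes N=I$ we get $g=(D\psi)^TD\psi+v\otimes v$, so a.e.\ on $E_R$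
\[
M^TM-I=S^{-1}\big(g-g(x_0)-v\otimes v\big)S^{-1},\qquad|M^TM-I|\le\Lambda^2\big(\omega(\Lambda R)+\Lambda^2\theta^2\big)\le\Lambda^4\eta .
\]
Closeness to $O(2)$ is not enough for Theorem~\ref{thm:FJM}; the orientation comes from $\det D\psi=(\partial_1y\times\partial_2y)\cdot N=\sqrt g\,n\cdot N$ and $n\cdot N=1-\frac12|n-N|^2\ge\frac12$. Thus $\det M>0$, and the polar decomposition $M=O\,(M^TM)^{1/2}$ has $O\in SO(2)$. Using $|t-1|\le|t^2-1|$ for the eigenvalues $t\ge0$ of $(M^TM)^{1/2}$,
\[
\operatorname{dist}(M,SO(2))\le|M-O|=|(M^TM)^{1/2}-I|\le|M^TM-I|\le\Lambda^4\eta .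
\]
The map $f(z)=\psi(S^{-1}z)$ is defined on the disc $SE_R=B_R(Sx_0)$ and satisfies $Df(Sx)=M(x)$. Theorem~\ref{thm:FJM} and the change of variables $z=Sx$, which preserves averages, yield $Q\in SO(2)$ with
\[
\frac1{|E_R|}\int_{E_R}|D\psi-QS|^2\,dx\le\frac{\Lambda^2}{|E_R|}\int_{E_R}|M-Q|^2\,dx\le C\eta^2 .
\]
The average over $E_{R/2}\subset E_R$ is at most four times as large. Since $T^TA_R$ and $T^TA_{R/2}$ are the averages of $D\psi$ over these sets, the Cauchy--Schwarz inequality puts both within $C\eta$ of $QS$.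
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
For fixed $R\le R_*$ the map $A_R$ is continuous on $X$. Indeed, let $x_k\to x_0$ in $X$. Then $S_k=g(x_k)^{1/2}\to S$, so $|E_R(x_k)|\to|E_R(x_0)|$, and the indicator functions of $E_R(x_k)=\{x:|S_k(x-x_k)|<R\}$ converge to that of $E_R(x_0)$ off the null set $\{|S(x-x_0)|=R\}$. As $Dy\in L^\infty(X^+)$, dominated convergence applies.

Let $R_k=2^{-k}R_*$. Since $\omega$ is nondecreasing, $\omega(t)\log2\le\int_t^{2t}\omega(\rho)\frac{d\rho}\rho$. The intervals $(\Lambda R_j,2\Lambda R_j)$ are disjoint, and so are the annuli $B_{2\Lambda R_j}(x_0)\setminus B_{\Lambda R_j}(x_0)$. With the first inequality in \eqref{eq:theta},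
\[
\sum_{j\ge k}\eta_{R_j}(x_0)\le C\int_0^{2\Lambda R_k}\omega(\rho)\,\frac{d\rho}\rho+C\,\mathcal E(2\Lambda R_k)+CR_k^2 ,
\]
which tends to $0$ as $k\to\infty$, uniformly in $x_0\in X$, by the Dini condition and \eqref{eq:energy}. The tangential parts are summed over the scales, with the same $T$ at every scale; the normal parts need no summation, since each is small by itself. For $m\ge k$, Lemma~\ref{lem:scale} gives
\[
|A_{R_k}(x_0)-A_{R_m}(x_0)|\le C\sum_{j\ge k}\eta_{R_j}(x_0)+\Lambda\big(\theta_{\Lambda R_k}(x_0)+\theta_{\Lambda R_m}(x_0)\big),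
\]
and the right side tends to $0$ as $k\to\infty$, uniformly in $m\ge k$ and $x_0\in X$. So $A_{R_k}$ converges uniformly on $X$ to a continuous map. At a Lebesgue point $x_0$ of $Dy$,
\[
|A_R(x_0)-Dy(x_0)|\le\frac{\Lambda^4}{|B_{\Lambda R}|}\int_{B_{\Lambda R}(x_0)}|Dy-Dy(x_0)|\,dx\longrightarrow0\qquad(R\to0),
\]
so the limit equals $Dy$ a.e.\ on $X$. Thus $y$ has a continuous weak gradient in the interior of $X$. Its mollifications and their gradients converge locally uniformly there, so $y$ is $C^1$ in the interior of $X$. Since $X$ is arbitrary, $y\in C^1(\Omega)$.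
\end{proof}

This completes the proofs of Theorems~\ref{thm:general} and~\ref{thm:main}.

\section{Sharpness of the hypotheses}\label{sec:sharp}

The examples below are smooth away from the origin. If $f$ is smooth and bounded on a punctured disc and its pointwise gradient is integrable, then this gradient is the weak one on the full disc: integrate by parts outside $B_s(0)$, where the boundary term is $O(s)$. We apply this to $y$ and $Dy$ without further comment.

\begin{example}[The exponent two]\label{ex:cone}
For $g=I$ there are isometric immersions in $\bigcap_{p<2}W^{2,p}$ that are not $C^1$. We need a smooth closed unit-speed curve $\gamma:\mathbb R/2\pi\mathbb Z\to S^2$ in an open hemisphere. Consider the curves with polar angle $\phi_s(\vartheta)=\frac\pi4+s\sin5\vartheta$ over the azimuth $\vartheta$, for $0\le s\le\frac\pi8$. They are regular and lie in the open upper hemisphere, as $0<\phi_s<\frac\pi2$. Their length $\int_0^{2\pi}(\sin^2\phi_s+(\phi_s')^2)^{1/2}d\vartheta$ is continuous in $s$, equals $\sqrt2\,\pi<2\pi$ at $s=0$,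 and is at least $\int_0^{2\pi}|\phi_s'|\,d\vartheta=20s=\frac52\pi>2\pi$ at $s=\frac\pi8$. Take $s$ with length $2\pi$ and parametrize by arc length.

Let $y(x)=r\gamma(\theta)$ in polar coordinates. The vectors $\partial_ry=\gamma$ and $r^{-1}\partial_\theta y=\gamma'$ are orthonormal, so $(Dy)^TDy=I$. The map $Dy$ is homogeneous of degree $0$, so $|D^2y|=O(1/r)$ lies in $L^p$ near $0$ for every $p<2$. If $Dy$ had a limit $L_0$ at $0$, homogeneity would give $Dy\equiv L_0$, so $\gamma(\theta)=L_0(\cos\theta,\sin\theta)^T$ and $\gamma(\theta+\pi)=-\gamma(\theta)$, which is impossible in an open hemisphere. In terms of the proof, all dyadic annuli carry the same energy, and $n=\gamma\times\gamma'$ has the same oscillation on every circle about $0$.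
\end{example}

The other two examples live on $B_{r_0}(0)$ with $r_0=e^{-3}$. Let $r=|x|$, $L=\log\frac1r$ and $t=\log L$. Then $t\to\infty$ as $x\to0$, and $\nabla t=-x/(r^2L)$. The eigenvalues of $D^2t$ are $(L-1)/(r^2L^2)$ and $-1/(r^2L)$. Hence
\begin{equation}\label{eq:t}
|\nabla t|=\frac1{rL},\qquad|D^2t|\le\frac2{r^2L},\qquad\int_{B_{r_0}}\frac{dx}{r^2L^2}=2\pi\int_0^{r_0}\frac{dr}{rL^2}=\frac{2\pi}3 .
\end{equation}
In particular $\sin t,\cos t\in W^{1,2}$, as used in the introduction.

\begin{lemma}\label{lem:modulus}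
Let $\beta\in\{1,2\}$ and let $G$ be $C^1$ on $B_{r_0}(0)\setminus\{0\}$ with $|G-G(0)|\le CL^{-\beta}$ and $|DG|\le Cr^{-1}L^{-\beta}$. Then $|G(x)-G(x')|\le C'(\log\frac1{|x-x'|})^{-\beta}$ for all distinct $x,x'\in B_{r_0}(0)$.
\end{lemma}

\begin{proof}
Let $\rho=|x-x'|<2r_0<\frac19$. If $|x|\le2\rho$, both points lie in $\overline{B_{3\rho}(0)}$, and the difference is at most $2C(\log\frac1{3\rho})^{-\beta}\le2C\,2^\beta(\log\frac1\rho)^{-\beta}$. If $|x|>2\rho$, the segment from $x$ to $x'$ lies in $\{\rho<r<r_0\}$. Since $rL^\beta$ is increasing for $r<e^{-\beta}$, we have $|DG|\le C\rho^{-1}(\log\frac1\rho)^{-\beta}$ on it.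
\end{proof}

\begin{example}[The curvature bound]\label{ex:curv}
Let $y(x)=(x_1,x_2\cos t,x_2\sin t)$. With $u=(0,\cos t,\sin t)$ and $w=(0,-\sin t,\cos t)$,
\begin{align*}
\partial_iy&=\delta_{i1}e_1+\delta_{i2}u+x_2\,\partial_it\;w,\\
\partial_{ij}y&=(\delta_{i2}\partial_jt+\delta_{j2}\partial_it+x_2\,\partial_{ij}t)\,w-x_2\,\partial_it\,\partial_jt\;u ,
\end{align*}
where $\delta_{ij}$ is the Kronecker symbol. By \eqref{eq:t}, $|D^2y|=O(\frac1{rL})\in L^2$. Since $e_1,u,w$ are orthonormal, $g=I+x_2^2\nabla t\otimes\nabla t=I+O(L^{-2})$ is continuous and positive definite. But $|x_2\nabla t|\le1/L\to0$, so $n=e_1\times u+o(1)=w+o(1)$ has no limit at $0$. Thus Theorem~\ref{thm:general}(a) fails without (H2), and by that theorem $\kappa$ is unbounded below near $0$. Moreover $|Dg|=O(r^{-1}L^{-2})$ by \eqref{eq:t}, so Lemma~\ref{lem:modulus} gives $g$ the modulus $C(\log\frac1\rho)^{-2}$, which is Dini. As $y$ is not $C^1$, part (b) needs (H2) as well.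
\end{example}

\begin{example}[The Dini condition]\label{ex:dini}
Let $y(x)=(\mathcal R(t)x,0)$, where $\mathcal R(t)\in SO(2)$ is the rotation by the angle $t$, so that $\mathcal R'=-\mathcal RJ$. Then
\[
D(\mathcal R(t)x)=\mathcal R(t)(I+W),\qquad W=-Jx\otimes\nabla t,\qquad|W|=\frac1L,\qquad|DW|=O\Big(\frac1{rL}\Big).
\]
Hence $|D^2y|=O(\frac1{rL})\in L^2$. The metric $g=(I+W)^T(I+W)$ satisfies $g=I+O(1/L)$ and $|Dg|=O(\frac1{rL})$, so it has modulus of continuity $C/\log\frac1\rho$ by Lemma~\ref{lem:modulus}; this bound just fails to be integrable against $d\rho/\rho$. Since $\nabla t$ is parallel to $x$, we have $\det(I+W)=1-Jx\cdot\nabla t=1$. So $n\equiv e_3$, $h\equiv0$ and $\kappa\equiv0$, and (H1) and (H2) hold. Yet $D(\mathcal R(t)x)=\mathcal R(t)+o(1)$ has no limit at $0$. The tangent plane is constant while the frame spins in it: between the scales $r$ and $r/2$ the angle changes by at most $(\log 2)/L$, the size of the error $\omega$ allowed in Lemma~\ref{lem:scale}, and these changes add up to infinity.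
\end{example}

\begin{thebibliography}{9}

\bibitem{FJM}
Friesecke, James and M\"uller, Comm. Pure Appl. Math. \textbf{55} (2002).

\bibitem{plates}
\emph{Rigidity of nonlinear prestrained plates}, \texttt{https://cdn.fs.pathlms.com/xiLDc05TrKjH93aWJcg1}.

\end{thebibliography}
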